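# Error feedback and common expansions in several non-integer bases

## 1. A quantizer with error feedback

Let $A\subset\mathbb R$ be a finite set of digits containing at least one positive and at least one negative digit. Two numbers measure how good $A$ is:
$$m=\min(-\min A,\ \max A)>0,\qquad \Delta=\text{the largest gap between consecutive elements of }A .$$
For $A=\{-1,1\}$ we have $m=1$, $\Delta=2$; for $A=\{-1,0,3\}$ we have $m=1$, $\Delta=3$. Note $[-m,m]\subset[\min A,\max A]$.

Take a bounded real sequence $y=(y_n)_{n\ge1}$, the *plan*, and a summable real sequence $g=(g_i)_{i\ge1}$, the *filter*. We replace the plan by a sequence of digits, one digit at a time, feeding back the errors already made: for $n\ge1$,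
$$v_n=y_n+\sum_{i=1}^{n-1}g_i\varepsilon_{n-i},\qquad c_n\in A \text{ with } |v_n-c_n|\le\tfrac{\Delta}{2},\qquad \varepsilon_n=v_n-c_n. \tag{1}$$
As long as such a $c_n$ exists at every step, eliminating $v_n$ gives
$$y_n-c_n=\varepsilon_n-\sum_{i=1}^{n-1}g_i\varepsilon_{n-i}. \tag{2}$$
In terms of power series $Y,C,E,G$ with coefficients $y_n,c_n,\varepsilon_n,g_n$, this says $Y(z)-C(z)=E(z)\,(1-G(z))$. So at every point $z$ of the open unit disc where $G(z)=1$, the digits and the plan have the same sum, whatever the errors are, provided only that they stay bounded. A single digit sequence can thus be made to have prescribed sums at *several* points, if $G$ equals $1$ at all of them.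

**Lemma 1 (noise-shaping quantizer).** Let $q_1,\dots,q_r>1$ and let $g\in\ell^1$ satisfy $\sum_{i\ge1}g_iq_j^{-i}=1$ for all $j$. Let $y\in\ell^\infty$ and $x_j:=\sum_{i\ge1}y_iq_j^{-i}$. If
$$\tfrac\Delta2\|g\|_1+\|y\|_\infty\le m+\tfrac\Delta2, \tag{3}$$
then there is $(c_i)\in A^\infty$ with $\sum_ic_iq_j^{-i}=x_j$ for all $j$.

*Proof.* **Step 1: a digit is available whenever $|v|\le m+\frac\Delta2$.** Such a $v$ lies in $[\min A-\frac\Delta2,\max A+\frac\Delta2]$. If $v<\min A$ or $v>\max A$, the nearest endpoint of $A$ is within $\frac\Delta2$. Otherwise $v$ lies between two consecutive digits at distance at most $\Delta$ from each other (or is a digit), and the nearer one is within $\frac\Delta2$.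

**Step 2: the recursion never stops.** Suppose $|\varepsilon_k|\le\frac\Delta2$ for $k<n$. Then $|v_n|\le\|y\|_\infty+\|g\|_1\frac\Delta2\le m+\frac\Delta2$ by (3). By Step 1 a digit $c_n$ exists, and $|\varepsilon_n|\le\frac\Delta2$. By induction the recursion runs forever with $|\varepsilon_n|\le\frac\Delta2$ for all $n$.

**Step 3: the sums agree.** Multiply (2) by $q_j^{-n}$ and sum over $n$. Since $y$, $c$, $\varepsilon$ are bounded, $g$ is summable and $q_j>1$, everything converges absolutely, and the double sum is a Cauchy product: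
$$\sum_n(y_n-c_n)q_j^{-n}=\Big(\sum_n\varepsilon_nq_j^{-n}\Big)\Big(1-\sum_ig_iq_j^{-i}\Big)=0.\qquad\square$$

**A run by hand.** Let $A=\{-1,1\}$, one base $q=\frac32$, filter $g=(\frac32,0,0,\dots)$, so that $g_1q^{-1}=1$, and plan $y=(\frac12,0,0,\dots)$, so that $x=\frac12\cdot\frac23=\frac13$. Condition (3) reads $\frac32+\frac12\le2$, which holds. The recursion gives
$$\begin{array}{c|cccc} n&1&2&3&4\\\hline v_n&\frac12&-\frac34&\frac38&-\frac{15}{16}\\ c_n&1&-1&1&-1\\ \varepsilon_n&-\frac12&\frac14&-\frac58&\frac1{16}\end{array}$$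
and indeed $\frac13-\frac23+\frac49-\frac8{27}+\frac{16}{81}=\frac1{81}=\varepsilon_4q^{-4}$. The error $\varepsilon_n$ is the rescaled remainder.

## 2. One digit sequence, several bases

Here is what the quantizer is for.

**Definition.** Let $A\subset\mathbb R$ be a finite alphabet and $q>1$. An *expansion* of $x\in\mathbb R$ in base $q$ is a sequence $(c_i)\in A^\infty$ with $\sum_{i\ge1}c_iq^{-i}=x$.

**Definition.** Let $r\ge2$. A set of bases $1<q_1<\dots<q_r$ has the *simultaneous expansion property* if for every $x$ in some non-degenerate interval there is $(c_i)\in A^\infty$, depending on $x$, with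
$$\sum_{i\ge1}\frac{c_i}{q_1^i}=\cdots=\sum_{i\ge1}\frac{c_i}{q_r^i}=x. \tag{4}$$

So the same digits must represent the same number in all $r$ bases. The following statement is posed in "Multiple common expansions in non-integer bases".

**Conjecture 1.** If the alphabet contains both positive and negative digits, then for every $r\ge2$ there is $\delta_r>0$ (which may depend on $A$ and $r$) such that all sets of bases $q_1<\dots<q_r$ in $(1,1+\delta_r)$ have the simultaneous expansion property.

We shall prove that it is true. Throughout, put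
$$\sigma=\sum_{j=1}^r\log q_j .$$

**Theorem 1.** Let $A$ contain digits of both signs. If $1<q_1<\dots<q_r$ and $\sigma<\dfrac{2m}{9(\Delta+2m)}$, then every $x$ with $|x|\le m-9\sigma(m+\frac\Delta2)$ (a positive number) satisfies (4) for some $(c_i)\in A^\infty$. Hence Conjecture 1 holds with
$$\delta_r=\exp\Big(\frac{2m}{9r(\Delta+2m)}\Big)-1.$$

The last sentence follows from the first: if all $q_j<1+\delta_r$, then $\sigma<r\log(1+\delta_r)=\frac{2m}{9(\Delta+2m)}$. For $A=\{-1,1\}$ the threshold for $\sigma$ is $\frac1{18}$.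

The sign hypothesis cannot be dropped. If all digits are $\ge0$ and $(c_i)$ is not identically zero, then $q\mapsto\sum c_iq^{-i}$ is strictly decreasing, so it does not take the same value at two different bases; only $x=0$ can have a common expansion. The same holds for digits $\le0$, by symmetry. This, together with Theorem 1, proves most of the following.

**Proposition 4 (classification of alphabets).** If $A\subset[0,\infty)$ or $A\subset(-\infty,0]$, then for any two distinct bases only $x=0$ can have a common expansion. Hence for a finite alphabet $A$ the following are equivalent: (i) $A$ has digits of both signs; (ii) for every $r\ge2$ the conclusion of Conjecture 1 holds; (iii) some set of $r\ge2$ bases has the simultaneous expansion property.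

*Proof.* The first sentence was just shown. For (iii)⇒(i): a non-degenerate interval contains some $x\ne0$, so by the first sentence $A$ lies neither in $[0,\infty)$ nor in $(-\infty,0]$. Theorem 1 gives (i)⇒(ii). For (ii)⇒(iii), take any two bases in $(1,1+\delta_2)$. $\square$

We shall also see, in Sections 6 and 7, that the order $1/r$ of $\delta_r$ is the right one, and what can be said about long intervals of $x$, about $r$-tuples of values, and about infinitely many bases.

## 3. Filters for one and two bases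

By Lemma 1, the task is to find $g\in\ell^1$ with
$$\sum_{i\ge1}g_iq_j^{-i}=1\quad(j=1,\dots,r)\qquad\text{and}\qquad \|g\|_1<1+\frac{2m}{\Delta}. \tag{5}$$
Indeed, the strict inequality $\frac\Delta2\|g\|_1<m+\frac\Delta2$ leaves room in (3) for a small plan, and for the target $x$ we may use $y=xg$: then $\sum y_iq_j^{-i}=x$ for all $j$. Any filter has $\|g\|_1\ge q_r>1$, because $1=\sum g_iq_r^{-i}\le\|g\|_1q_r^{-1}$. Since $2m/\Delta$ may be small, we need filters whose norm is close to the unreachable value $1$.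

**One base.** Take $g=(q,0,0,\dots)$, with norm $q$. This satisfies (5) if $q<1+2m/\Delta$.

**Several bases, first attempt.** The condition says that $1-G(z)$ vanishes at $z=1/q_1,\dots,1/q_r$. The obvious choice is the polynomial
$$1-G(z)=\prod_{j=1}^r(1-q_jz).$$
The coefficients of the product alternate in sign, so $\|g\|_1=\prod_j(1+q_j)-1>2^r-1$. No matter how close to $1$ the bases are, (5) then forces $2^r-1<1+\frac{2m}\Delta$, that is, $m>(2^{r-1}-1)\Delta$. For $A=\{-1,1\}$ the norm must be below $2$, and already for $r=2$ this filter has norm above $3$. The attempt works only for alphabets that are wide compared with their gaps, and it stops exactly at the size of $\|g\|_1$.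

**Two bases, spreading the taps.** The polynomial above uses the positions $i=1,2$. Use instead the positions $1$ and $N$, with $N\ge3$. Write $q_j=e^{\lambda_j}$, $0<\lambda_1<\lambda_2$, and look for $g_1=a$, $g_N=b$. The two conditions, multiplied by $e^{\lambda_j}$, are
$$a+b\,e^{-(N-1)\lambda_j}=e^{\lambda_j}\qquad(j=1,2).$$
Subtracting them and using Cauchy's mean value theorem, we get for some $s\in(\lambda_1,\lambda_2)$
$$b=\frac{e^{\lambda_2}-e^{\lambda_1}}{e^{-(N-1)\lambda_2}-e^{-(N-1)\lambda_1}}=-\frac{e^{Ns}}{N-1},\qquad a=e^{\lambda_1}+|b|e^{-(N-1)\lambda_1}>0 .$$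
Hence
$$\|g\|_1=a+|b|\le e^{\lambda_1}+\frac{2e^{N\lambda_2}}{N-1}.$$
Choose $N$ with $\frac2{N-1}<\frac{2m}\Delta$; then for all sufficiently small $\lambda_1<\lambda_2$ condition (5) holds. So Conjecture 1 is settled for $r=2$. With $A=\{-1,1\}$, $N=4$ and $\lambda_2\le\frac1{100}$ the norm is at most $e^{0.01}+\frac23e^{0.04}<1.71$, and (3) with $y=xg$ holds when $(1+|x|)\cdot1.71\le2$, for instance for all $|x|\le0.16$.

Small norms are therefore possible. For general $r$ we shall not construct the filter. We ask duality how small its norm can be.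

## 4. Filters of norm close to one, by duality

Recall the Hahn–Banach theorem: a linear functional on a subspace $V$ of a real normed space, bounded there by $\kappa\|\cdot\|$, extends to the whole space with the same bound. Recall also that the dual of $c_0$ (null sequences, sup norm) is $\ell^1$, acting by $g\mapsto\sum g_iu_i$. So a filter is a functional on $c_0$ that takes the value $1$ at each of the sequences $(q_j^{-i})_{i\ge1}$. For $r=1$ the functional $\alpha(q^{-i})_i\mapsto\alpha$ on a line has norm $1/\sup_iq^{-i}=q$, in agreement with the filter $(q,0,0,\dots)$.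

For general $r$, an element of the span is $(\varphi(i))_{i\ge1}$ with $\varphi(t)=\sum_j\alpha_jq_j^{-t}$, and the functional must send it to $\sum_j\alpha_j=\varphi(0)$. A filter of norm $\le\kappa$ therefore exists as soon as
$$|\varphi(0)|\le\kappa\sup_{i\ge1}|\varphi(i)|\quad\text{for all }\varphi(t)=\sum_{j=1}^r\alpha_jq_j^{-t}. \tag{6}$$
This could only fail if $\varphi$ moved much between neighboring integers. We need a bound for $\varphi'$ in terms of $\sup|\varphi|$.

The triangle inequality does not give it. For $\eta>0$ let $\varphi_\eta(t)=\frac1\eta\big(e^{-t}-e^{-(1+\eta)t}\big)$. Since $0\le 1-e^{-\eta t}\le\eta t$ for $t\ge0$, we have $0\le\varphi_\eta(t)\le te^{-t}\le\frac1e$, and $\varphi_\eta'(0)=1$; but the termwise bound for $|\varphi_\eta'|$ at $0$ is $\frac{2+\eta}\eta$, which blows up as $\eta\to0$. When the exponents cluster, the coefficients are huge and cancel. What we need is a bound depending only on the sum of the exponents.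

**Lemma 2 (Newman's inequality).** Let $0<\lambda_1<\dots<\lambda_r$, $\sigma=\sum\lambda_j$, and $\varphi(t)=\sum_j\alpha_je^{-\lambda_jt}$ with $\alpha_j\in\mathbb R$. Then $\sup_{t\ge0}|\varphi'|\le9\sigma\sup_{t\ge0}|\varphi|$.

This is due to D. J. Newman (J. Approx. Theory 18 (1976)), up to the value of the constant. A complete proof is in Section 5. First we use it.

**Lemma 3.** If $\sigma<\frac19$, there is $g\in\ell^1$ with $\sum_ig_iq_j^{-i}=1$ for all $j$ and $\|g\|_1\le\kappa:=\frac1{1-9\sigma}$.

*Proof.* **Step 1: the functional is well defined.** Let $V\subset c_0$ be the span of the sequences $(q_j^{-i})_{i\ge1}$. The $r\times r$ matrix $(q_j^{-i})_{i,j\le r}$ is a Vandermonde matrix with distinct nodes $q_j^{-1}$, times an invertible diagonal matrix. So the sequences are linearly independent, and $L\big(\sum_j\alpha_j(q_j^{-i})_i\big)=\sum_j\alpha_j$ is a well-defined linear functional on $V$.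

**Step 2: inequality (6).** Put $\varphi(t)=\sum_j\alpha_jq_j^{-t}=\sum_j\alpha_je^{-\lambda_jt}$ with $\lambda_j=\log q_j$. As $\varphi$ is continuous and tends to $0$ at infinity, $S_0=\sup_{t\ge0}|\varphi(t)|$ is attained, at $t^*$ say. There is an integer $i\ge1$ with $|i-t^*|\le1$: take $i=1$ if $t^*\le1$ and $i=\lfloor t^*\rfloor$ otherwise. By Lemma 2 and the mean value theorem, $S_0=|\varphi(t^*)|\le|\varphi(i)|+9\sigma S_0$. Hence
$$|\varphi(0)|\le S_0\le\kappa\,|\varphi(i)|\le\kappa\sup_{i\ge1}|\varphi(i)| .$$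

**Step 3: extension.** By Step 2, $|L(u)|\le\kappa\|u\|_\infty$ on $V$. Extend $L$ to $c_0$ by Hahn–Banach; the extension is given by some $g\in\ell^1$ with $\|g\|_1\le\kappa$. Its value at $(q_j^{-i})_i$ is $L\big((q_j^{-i})_i\big)=1$. $\square$

**Proof of Theorem 1.** Since $\Delta>0$, the hypothesis implies $9\sigma<\frac{2m}{\Delta+2m}<1$. Take $g$ from Lemma 3 and $y=xg$. Then $\sum_iy_iq_j^{-i}=x$ for all $j$, and $\|y\|_\infty\le|x|\,\|g\|_1\le|x|\kappa$. Condition (3) holds if $(\frac\Delta2+|x|)\kappa\le m+\frac\Delta2$, that is, if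
$$|x|\le\big(m+\tfrac\Delta2\big)(1-9\sigma)-\tfrac\Delta2=m-9\sigma\big(m+\tfrac\Delta2\big).$$
This bound is positive exactly when $9\sigma<\frac{2m}{\Delta+2m}$, which is the hypothesis. Lemma 1 provides the digits. $\blacksquare$

Nothing here used $r\ge2$, so Theorem 1 also holds for $r=1$. What remains for Conjecture 1 is Lemma 2.

## 5. Newman's inequality with constant nine

**Step 1: normalization.** The purpose is to reduce to $\sigma=1$. Write $\varphi(t)=Q(\sigma t)$. Then $Q$ has exponents $\lambda_j/\sigma$, whose sum is $1$, and $\sup|\varphi|=\sup|Q|$, $\sup|\varphi'|=\sigma\sup|Q'|$. So we show $\sup|Q'|\le9\sup|Q|$ for $Q(t)=\sum_j\alpha_je^{-\lambda_jt}$ with distinct $\lambda_j\in(0,1]$ and $\sum\lambda_j=1$.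

The plan is to find an integrable kernel $S$, with norm independent of the $\lambda_j$, such that $\int_0^\infty Q(t+u)S(u)\,du$ is a differential expression in $Q$. This integral equals $\sum_k\alpha_ke^{-\lambda_kt}\int_0^\infty e^{-\lambda_ku}S(u)\,du$, so we want the Laplace transform of $S$ to be a *fixed polynomial* in $\lambda$ at the points $\lambda=\lambda_k$. Let
$$B(z)=\prod_{j=1}^r\frac{z-\lambda_j}{z+\lambda_j},\qquad \Gamma=\{|z-1|=1\},\qquad S(t)=\frac1{2\pi i}\oint_\Gamma\frac{z^2e^{-zt}}{B(z)}\,dz .$$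
All poles $\lambda_j\in(0,1]$ of $1/B$ lie strictly inside $\Gamma$. On $\Gamma$ we have $|z|^2=2\xi$ with $\xi=\operatorname{Re}z\in[0,2]$.

**Step 2: $|B|\ge\frac13$ on $\Gamma$.** This makes the kernel bounded independently of the $\lambda_j$. For $0<\lambda\le1$ and $z\in\Gamma$,
$$\Big|\frac{z-\lambda}{z+\lambda}\Big|^2=\frac{|z|^2-2\lambda\xi+\lambda^2}{|z|^2+2\lambda\xi+\lambda^2}=\frac{2\xi(1-\lambda)+\lambda^2}{2\xi(1+\lambda)+\lambda^2}.$$
The derivative in $\xi$ has the sign of $2(1-\lambda)\lambda^2-2(1+\lambda)\lambda^2=-4\lambda^3<0$. So the quotient is at least its value at $\xi=2$, which is $\frac{4-4\lambda+\lambda^2}{4+4\lambda+\lambda^2}=\big(\frac{2-\lambda}{2+\lambda}\big)^2$. Therefore $|B|\ge\prod_j\frac{1-u_j}{1+u_j}$ with $u_j=\lambda_j/2$ and $\sum u_j=\frac12$. For $u,v\ge0$ with $u+v<1$,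
$$\frac{(1-u)(1-v)}{(1+u)(1+v)}=\frac{(1+uv)-(u+v)}{(1+uv)+(u+v)}\ge\frac{1-(u+v)}{1+(u+v)},$$
because $a\mapsto\frac{a-s}{a+s}$ is increasing for $a>0$, $s\ge0$. Merging the $u_j$ one after another (all partial sums are at most $\frac12$) gives $|B|\ge\frac{1-1/2}{1+1/2}=\frac13$.

**Step 3: $\int_0^\infty|S|\,dt\le6$.** For $z\in\Gamma\setminus\{0\}$ we have $\int_0^\infty|e^{-zt}|\,dt=\frac1\xi$. By Tonelli and Step 2,
$$\int_0^\infty|S(t)|\,dt\le\frac3{2\pi}\oint_\Gamma\frac{|z|^2}{\operatorname{Re}z}\,|dz|=\frac3{2\pi}\cdot2\cdot2\pi=6 .$$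
This is why the factor $z^2$ is there: $\Gamma$ touches the imaginary axis at $0$, and with $z$ instead of $z^2$ the integrand would be $|z|/\xi=2/|z|$, which is not integrable along $\Gamma$ near $0$.

**Step 4: the Laplace transform of $S$ at $\lambda_k$.** By Fubini, justified by the absolute convergence in Step 3, for $\lambda=\lambda_k$
$$\int_0^\infty e^{-\lambda t}S(t)\,dt=\frac1{2\pi i}\oint_\Gamma\frac{z^2}{(z+\lambda)B(z)}\,dz .$$
The factor $1/B(z)=\prod_j\frac{z+\lambda_j}{z-\lambda_j}$ has a zero at $-\lambda_k$, which cancels $z+\lambda_k$. So all poles of this rational integrand are among the $\lambda_j$, inside $\Gamma$. We may move the contour out to $|z|=3$ without crossing a pole, and the integral is the coefficient of $1/z$ in the Laurent expansion at infinity. There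
$$\log\prod_j\frac{1+\lambda_j/z}{1-\lambda_j/z}=\sum_j\Big(\frac{2\lambda_j}z+O(z^{-3})\Big)=\frac2z+O(z^{-3}),\qquad\text{so}\qquad \frac1{B(z)}=1+\frac2z+\frac2{z^2}+O(z^{-3}),$$
where $\sum\lambda_j=1$ was used. Multiply by $\frac{z^2}{z+\lambda}=z-\lambda+\frac{\lambda^2}z-\cdots$. The coefficient of $1/z$ is $2-2\lambda+\lambda^2$. Hence
$$\int_0^\infty e^{-\lambda_kt}S(t)\,dt=\lambda_k^2-2\lambda_k+2\qquad(k=1,\dots,r).$$

**Step 5: a differential expression under control.** Multiply the last identity by $\alpha_ke^{-\lambda_kt}$ and sum over $k$: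
$$\int_0^\infty Q(t+u)S(u)\,du=Q''(t)+2Q'(t)+2Q(t)\qquad(t\ge0).$$
By Step 3 the left side is at most $6\|Q\|_\infty$ in absolute value. Its $L^1$ norm over $t\ge0$ is at most $\int_0^\infty|S(u)|\int_0^\infty|Q(t+u)|\,dt\,du\le6\|Q\|_{L^1}$. Therefore $F:=Q''+2Q'$ satisfies, on $[0,\infty)$,
$$\|F\|_\infty\le8\|Q\|_\infty,\qquad\|F\|_{L^1}\le8\|Q\|_{L^1}. \tag{7}$$
The $L^1$ bound will be needed in Section 7.

**Step 6: from $F$ to $Q'$.** The idea is that if $Q'$ is large at one point, (7) does not let it drop quickly, so $Q$ rises by more than $2\|Q\|_\infty$. If $Q=0$ there is nothing to prove; otherwise normalize $\|Q\|_\infty=1$. Fix $t_0\ge0$ and, replacing $Q$ by $-Q$ if needed, let $Y=Q'(t_0)=|Q'(t_0)|$. Since $(e^{2t}Q')'=e^{2t}F\ge-8e^{2t}$, integrating from $t_0$ to $t_0+u$ gives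
$$e^{2(t_0+u)}Q'(t_0+u)\ge e^{2t_0}Y-4\big(e^{2(t_0+u)}-e^{2t_0}\big),\quad\text{i.e.}\quad Q'(t_0+u)\ge(Y+4)e^{-2u}-4 .$$
Integrate over $0\le u\le\frac12$. The left side gives $Q(t_0+\frac12)-Q(t_0)\le2$, so
$$2\ge(Y+4)\,\frac{1-e^{-1}}2-2 .$$
Hence $Y+4\le\frac8{1-e^{-1}}<13$ and $Y<9$. As $t_0$ was arbitrary, Lemma 2 is proved, and with it Theorem 1 and Conjecture 1. $\square$

## 6. Zeros of the derivative and the order of $\delta_r$

Theorem 1 asks for $\sigma$ to be small. We show that some bound on $\sum\log q_j$ is forced. For $A\ne\{0\}$ let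
$$M=\max_{d\in A}|d|,\qquad\mu=\min_{d\in A\setminus\{0\}}|d|,\qquad C_A=\log\frac{8M}\mu\cdot\log\frac{50M}\mu .$$
For $A=\{-1,1\}$, $C_A=\log8\cdot\log50<8.2$.

**Theorem 2 (necessary condition).** Let $A\ne\{0\}$ be any finite alphabet and $r\ge2$. If some $x\ne0$ satisfies (4), then $\sum_{j=1}^{r-1}\log q_j\le C_A$.

The function $f(z)=\sum_ic_iz^i-x$ is analytic in $|z|<1$ and vanishes at $1/q_1,\dots,1/q_r$. Having many zeros should force it to be small somewhere. The first try is Jensen's formula on $|z|\le\rho<1$. It compares $\sup_{|z|=\rho}|f|$ with $|f(0)|=|x|$. This has two defects: the resulting bound contains $\log\frac1{|x|}$, and the available estimate $|f(z)|\le|x|+\frac{M|z|}{1-|z|}$ blows up as $\rho\to1$, just where the zeros may be. The derivative cures the first defect, since it does not see $x$ and can be normalized by its leading coefficient. A change of variable and a weight cure the second.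

*Proof.* **Step 1: a normalized function with $r-1$ zeros.** Since $f$ is real on $(-1,1)$, Rolle's theorem gives zeros of $f'$ strictly between consecutive points $1/q_{j+1}<1/q_j$. Write them as $e^{-\lambda_j'}$ with
$$\log q_j<\lambda_j'<\log q_{j+1}\qquad(1\le j\le r-1).$$
As $x\ne0$, not all $c_i$ vanish; let $k$ be the first index with $c_k\ne0$. Put
$$h(z)=\frac{f'(z)}{kz^{k-1}}=\sum_{j\ge0}\Big(1+\frac jk\Big)c_{k+j}z^j .$$
Then $h(e^{-\lambda_j'})=0$ for all $j$. Since $1+\frac jk\le1+j$ and $\sum_{j\ge0}(1+j)|z|^j=(1-|z|)^{-2}$,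
$$|h(z)|\le\frac M{(1-|z|)^2},\qquad|h(z)-c_k|\le M\big((1-|z|)^{-2}-1\big).$$

**Step 2: $h$ is large near $0$.** Let $R=\log\frac{8M}\mu\ge\log8>2$ and $t=e^{-R}=\frac\mu{8M}\le\frac18$. If $|z|\le t$, then
$$(1-|z|)^{-2}-1\le\frac{2t-t^2}{(1-t)^2}\le\frac{2t}{(7/8)^2}=\frac{16}{49}\cdot\frac\mu M<\frac\mu{2M},$$
so $|h(z)|\ge|c_k|-\frac\mu2\ge\frac\mu2$. In particular $h$ has no zero with $|z|\le t$, so $e^{-\lambda'_j}>e^{-R}$, that is, $0<\lambda_j'<R$ for all $j$.

**Step 3: a bounded function on a disc.** Let $D=\{|\lambda-R|<R\}$ and $H(\lambda)=\lambda^4h(e^{-\lambda})$. The disc $D$ touches the imaginary axis at $0$. For $\lambda\in D$ and $\xi=\operatorname{Re}\lambda$, expanding $|\lambda-R|^2<R^2$ gives $|\lambda|^2<2R\xi$; hence $\xi>0$, $|e^{-\lambda}|<1$, and $H$ is analytic in $D$. Moreover $|\lambda|<2R$, and $\frac1{1-e^{-\xi}}=1+\frac1{e^\xi-1}\le1+\frac1\xi$. Therefore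
$$|H(\lambda)|\le M|\lambda|^4\Big(1+\frac1\xi\Big)^2=M\Big(|\lambda|^2+\frac{|\lambda|^2}\xi\Big)^2\le M(4R^2+2R)^2 .$$
The weight $\lambda^4$ exactly compensates the singularity $\xi^{-2}$, because $|\lambda|^2/\xi$ is bounded on $D$.

**Step 4: counting the zeros.** $H$ vanishes at the $r-1$ distinct points $\lambda_j'\in(0,R)\subset D$. With $w=\frac{\lambda-R}R$ and $a_j=\frac{\lambda_j'-R}R\in(-1,0)$, consider the Blaschke product $b(\lambda)=\prod_j\frac{w-a_j}{1-a_jw}$. It has modulus $1$ on $\partial D$ and is continuous up to $\partial D$, so $H/b$ is analytic in $D$, and the maximum principle on discs increasing to $D$ gives $|H/b|\le M(4R^2+2R)^2$. At the center, $w=0$ and $|b(R)|=\prod_j|a_j|=\prod_j\big(1-\frac{\lambda_j'}R\big)$. By Step 2, $|H(R)|=R^4|h(e^{-R})|\ge\frac\mu2R^4$. Hence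
$$\frac\mu2R^4\le|H(R)|\le M(4R^2+2R)^2\prod_{j=1}^{r-1}\Big(1-\frac{\lambda_j'}R\Big).$$
Divide by $R^4$. Since $R>2$, $(4+\frac2R)^2<25$, so $\prod_j\big(1-\frac{\lambda_j'}R\big)\ge\frac\mu{50M}$.

**Step 5: conclusion.** From $-\log(1-s)\ge s$ for $0\le s<1$ we get $\frac1R\sum_j\lambda_j'\le\log\frac{50M}\mu$. Since $\log q_j<\lambda_j'$,
$$\sum_{j=1}^{r-1}\log q_j\le\sum_{j=1}^{r-1}\lambda_j'\le R\log\frac{50M}\mu=C_A.\qquad\square$$

**Corollary 3 (sharp order of $\delta_r$).** Let $A$ have digits of both signs and let $\delta_r^*$ be the supremum of admissible $\delta_r$ in Conjecture 1. Then for all $r\ge2$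
$$\frac{2m}{9(\Delta+2m)}\cdot\frac1r\le\log(1+\delta_r^*)\le\frac{C_A}{r-1}.$$
So $\delta_r^*\asymp_A1/r$ (two-sided bounds with positive constants depending only on $A$).

*Proof.* The lower bound is Theorem 1. For the upper bound, let $\delta$ be admissible and $0<\epsilon<\delta$. Take $r$ bases in $(1+\delta-\epsilon,1+\delta)$. They have the simultaneous expansion property, so some $x\ne0$ satisfies (4), and Theorem 2 gives $(r-1)\log(1+\delta-\epsilon)\le C_A$. Let $\epsilon\to0$, then take the supremum over $\delta$. For the last claim, put $s=\log(1+\delta_r^*)$, so $0<s\le C_A$. Then $s\le\delta_r^*=e^s-1\le se^s\le e^{C_A}s$, and $\frac1{r-1}\le\frac2r$. $\square$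

For $A=\{-1,1\}$ this reads $\frac1{18r}\le\log(1+\delta_r^*)\le\frac{8.2}{r-1}$.

## 7. Tuples of values, long intervals, infinitely many bases

For an infinite set $\mathcal Q$ of bases, an expansion common to all $q\in\mathcal Q$ and the simultaneous expansion property are defined as before, with all $q\in\mathcal Q$ in (4).

**Theorem 5.** Let $A$ have digits of both signs.

1. **($r$-tuples)** If $\sigma<\frac{2m}{9(\Delta+2m)}$, there is $\rho>0$ such that for all $(x_1,\dots,x_r)\in[-\rho,\rho]^r$ some $(c_i)\in A^\infty$ satisfies $\sum c_iq_j^{-i}=x_j$ for every $j$.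
2. **(long intervals)** If $\sigma\le\frac m{9(\Delta+2m)}$, then (4) is solvable for every $|x|\le\frac{m\Delta}{36(\Delta+2m)}\cdot\frac1\sigma$. Conversely, every $x$ satisfying (4) has $|x|\le Mr/\sigma$. In particular, for each $X>0$ the interval of $x$ in Conjecture 1 can be taken to be $[-X,X]$, with $\delta$ depending on $X,r,A$.
3. **(infinitely many bases)** Let $\mathcal Q\subset(1,\infty)$ be infinite. If some $x\ne0$ has an expansion common to all $q\in\mathcal Q$, then $\sum_{q\in\mathcal Q}\log q<\infty$. Conversely, if $\sigma:=\sum_{q\in\mathcal Q}\log q<\frac{2m}{9(\Delta+2m)}$, then every $|x|\le m-9\sigma(m+\frac\Delta2)$ has an expansion common to all $q\in\mathcal Q$. Consequently, if $\sum_{q\in\mathcal Q}\log q<\infty$, then $\mathcal Q$ minus a suitable finite set has the simultaneous expansion property.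

### Interpolating $r$ values: proof of part 1

In Lemma 1 the values $x_j$ may differ; we only need a small plan producing them. Take $g$ from Lemma 3. Since $1-9\sigma>\frac\Delta{\Delta+2m}$, we have $\frac\Delta2\|g\|_1\le\frac\Delta2\kappa<m+\frac\Delta2$. The matrix $(q_j^{-i})_{i,j\le r}$ is invertible (Step 1 of Lemma 3), so there is $y$ supported on $\{1,\dots,r\}$ with $\sum_{i\le r}y_iq_j^{-i}=x_j$ and $\|y\|_\infty\le C\max_j|x_j|$, where $C>0$ depends only on the bases. With $\rho=\frac1C\big(m+\frac\Delta2-\frac\Delta2\kappa\big)>0$, condition (3) holds for all $|x_j|\le\rho$. Apply Lemma 1. $\square$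

### Plans of small sup norm: proof of part 2

The plan $y=xg$ is wasteful. Its $\ell^1$ norm is small, but (3) charges only for its sup norm. For one base, the constant plan $y^0=(q-1,q-1,\dots)$ satisfies $\sum_iy^0_iq^{-i}=1$ and has sup norm $q-1$, far below $1$ when $q$ is near $1$; it allows $x$ of size about $\frac1{q-1}$. For several bases we find such a plan by duality again, now between $\ell^1$ and $\ell^\infty$. This needs $L^1$ versions of Lemma 2.

**Step (a): $L^1$ inequalities.** With $\varphi$ as in Lemma 2 and norms on $[0,\infty)$, we show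
$$\|\varphi'\|_{L^1}\le18\sigma\|\varphi\|_{L^1},\qquad|\varphi(0)|\le18\sigma\|\varphi\|_{L^1}. \tag{8}$$
If $\varphi(t)=Q(\sigma t)$, then $\|\varphi'\|_{L^1}=\|Q'\|_{L^1}$, $\varphi(0)=Q(0)$ and $\sigma\|\varphi\|_{L^1}=\|Q\|_{L^1}$, so we may assume $\sigma=1$, $\varphi=Q$. Recall $F=Q''+2Q'$ and (7).

First we bound $Q'(0)$. Let $\psi(t)=(1-t)^2(1+4t)=1+2t-7t^2+4t^3$. Then $\psi'=2-14t+12t^2$ and $\psi''=-14+24t$, so $\psi(1)=\psi'(1)=0$, $\psi(0)=1$, $\psi'(0)=2$. Integrating by parts,
$$\int_0^1\psi Q''\,dt=-Q'(0)+2Q(0)+\int_0^1\psi''Q\,dt,\qquad\int_0^12\psi Q'\,dt=-2Q(0)-\int_0^12\psi'Q\,dt .$$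
The choice $\psi'(0)=2$ makes the terms $Q(0)$ cancel, and
$$\int_0^1\psi F\,dt=-Q'(0)+\int_0^1(\psi''-2\psi')Q\,dt .$$
On $[0,1]$, $\psi'=2(6t-1)(t-1)$ shows that $0\le\psi\le\psi(\frac16)=\frac{25}{36}\cdot\frac53=\frac{125}{108}<1.16$. Also $\psi''-2\psi'=-18+52t-24t^2$ has derivative $52-48t>0$, so it increases from $-18$ to $10$ and is at most $18$ in absolute value. With (7),
$$|Q'(0)|\le(1.16\cdot8+18)\|Q\|_{L^1}<28\|Q\|_{L^1}$$
(for $Q\neq0$; for $Q=0$ all is trivial).

Next, $(e^{2t}Q')'=e^{2t}F$ gives $Q'(t)=e^{-2t}Q'(0)+\int_0^te^{-2(t-u)}F(u)\,du$. Since $\int_0^\infty e^{-2t}dt=\frac12$, integrating absolute values gives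
$$\|Q'\|_{L^1}\le\tfrac12|Q'(0)|+\tfrac12\|F\|_{L^1}\le(14+4)\|Q\|_{L^1}=18\|Q\|_{L^1}.$$
Finally, $Q\to0$ at infinity, so $|Q(0)|\le\|Q'\|_{L^1}$. This proves (8).

**Step (b): the plan $y^0$.** Let $\varphi(t)=\sum_j\alpha_jq_j^{-t}$. For $t\in[i-1,i]$, $\big||\varphi(t)|-|\varphi(i)|\big|\le\int_{i-1}^i|\varphi'|$. Integrating over $[i-1,i]$ and summing over $i\ge1$,
$$\|\varphi\|_{L^1}\le\sum_{i\ge1}|\varphi(i)|+\|\varphi'\|_{L^1}\le\sum_{i\ge1}|\varphi(i)|+18\sigma\|\varphi\|_{L^1}.$$
By hypothesis $18\sigma\le\frac{2m}{\Delta+2m}<1$, so with (8)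
$$|\varphi(0)|\le18\sigma\|\varphi\|_{L^1}\le\frac{18\sigma}{1-18\sigma}\sum_{i\ge1}|\varphi(i)| .$$
The sequences $(q_j^{-i})_i$ lie in $\ell^1$ and are linearly independent. The last inequality says that the functional $(\varphi(i))_i\mapsto\varphi(0)=\sum_j\alpha_j$ on their span has norm at most $\frac{18\sigma}{1-18\sigma}$ with respect to the $\ell^1$ norm. By Hahn–Banach and $(\ell^1)^*=\ell^\infty$ there is $y^0\in\ell^\infty$ with
$$\sum_iy^0_iq_j^{-i}=1\text{ for all }j,\qquad\|y^0\|_\infty\le\frac{18\sigma}{1-18\sigma}.$$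

**Step (c): quantizing $y=xy^0$.** Use Lemma 1 with this plan and $g$ from Lemma 3. Since $9\sigma\le\frac m{\Delta+2m}$, we have $1-9\sigma\ge\frac{\Delta+m}{\Delta+2m}$, so $\kappa\le\frac{\Delta+2m}{\Delta+m}=1+\frac m{\Delta+m}$ and
$$m+\tfrac\Delta2-\tfrac\Delta2\|g\|_1\ge m+\tfrac\Delta2-\tfrac\Delta2\kappa\ge m-\frac{\Delta m}{2(\Delta+m)}\ge\frac m2 .$$
So (3) holds if $|x|\,\|y^0\|_\infty\le\frac m2$, for which $|x|\le\frac m2\cdot\frac{1-18\sigma}{18\sigma}$ suffices. As $1-18\sigma\ge\frac\Delta{\Delta+2m}$, the range $|x|\le\frac{m\Delta}{36(\Delta+2m)}\cdot\frac1\sigma$ suffices.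

**Converse bound.** If $x$ satisfies (4), use the largest base: since $\log q_r\le q_r-1$ and $\sigma\le r\log q_r$,
$$|x|\le M\sum_{i\ge1}q_r^{-i}=\frac M{q_r-1}\le\frac M{\log q_r}\le\frac{Mr}\sigma .$$

**The interval $[-X,X]$.** Choose $\delta>0$ with $r\log(1+\delta)\le\min\Big(\frac m{9(\Delta+2m)},\ \frac{m\Delta}{36(\Delta+2m)X}\Big)$. For bases in $(1,1+\delta)$ we have $\sigma<r\log(1+\delta)$, and both conditions of the first sentence of part 2 hold for all $|x|\le X$. $\square$

### Compactness: proof of part 3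

**Necessity.** Let $x\ne0$ have an expansion common to all $q\in\mathcal Q$. By Theorem 2, every finite $\mathcal F\subset\mathcal Q$ with at least two elements satisfies
$$\sum_{q\in\mathcal F}\log q-\max_{q\in\mathcal F}\log q\le C_A .$$
If infinitely many $q\in\mathcal Q$ exceeded some number $s>1$, then choosing $\mathcal F$ among them with $|\mathcal F|-1>C_A/\log s$ would contradict this. So only finitely many $q\in\mathcal Q$ exceed any given $s>1$. Hence $\mathcal Q$ is countable, and it has a largest element $q^*$ (take any $q_0\in\mathcal Q$; only finitely many elements exceed it). Applying the inequality to finite sets $\mathcal F$ containing $q^*$ and taking the supremum gives $\sum_{\mathcal Q\setminus\{q^*\}}\log q\le C_A$. So $\sum_{\mathcal Q}\log q<\infty$.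

**Sufficiency.** Let $\sigma=\sum_{q\in\mathcal Q}\log q<\frac{2m}{9(\Delta+2m)}$. A finite sum of positive terms has countably many terms, so we may enumerate $\mathcal Q$ as $q_1,q_2,\dots$ (in any order). Fix $x$ with $|x|\le m-9\sigma(m+\frac\Delta2)$ and let
$$K_n=\Big\{c\in A^\infty:\ \sum_ic_iq_j^{-i}=x\text{ for }j\le n\Big\}.$$
$K_n$ is nonempty by Theorem 1 applied to $q_1,\dots,q_n$, arranged in increasing order: their sum of logarithms $\sigma_n$ is at most $\sigma$, and $|x|\le m-9\sigma(m+\frac\Delta2)\le m-9\sigma_n(m+\frac\Delta2)$. The space $A^\infty$ with the product topology is compact, since $A$ is finite. The maps $c\mapsto\sum_ic_iq_j^{-i}$ are uniform limits of functions of finitely many coordinates, hence continuous, so $K_n$ is closed. As $K_1\supset K_2\supset\cdots$ are nonempty compact sets, $\bigcap_nK_n\ne\emptyset$, and any element of it is an expansion of $x$ common to all $q\in\mathcal Q$.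

**Removing finitely many bases.** If $\sum_{q\in\mathcal Q}\log q<\infty$, remove finitely many elements until the remaining sum is below $\frac{2m}{9(\Delta+2m)}$. For the remaining set the bound $m-9\sigma(m+\frac\Delta2)$ is positive, so every $x$ in a non-degenerate interval has a common expansion. $\blacksquare$
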